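\title{A Lindel\"of space without realcompact subspaces of size $\omega_1$}

\begin{abstract}
We show that the statement ``every uncountable Lindel\"of space has a realcompact subspace of size $\omega_1$'' is independent of ZFC. The statement holds under the Continuum Hypothesis. Over any model of CH we construct a proper, $\omega_2$-c.c.\ forcing with finite conditions which adds a subspace $X$ of $2^{\omega_2}$ of size $\omega_2$ whose $G_\delta$-modification is Lindel\"of, whose realcompact subspaces are exactly the sets closed in the $G_\delta$-modification, and in which no such set has size $\omega_1$. We also show that if there are no S-spaces, then every uncountable realcompact space has a realcompact subspace of size $\omega_1$.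
\end{abstract}

\section{The question and the results}\label{sec:intro}

All spaces are Tychonoff, that is, completely regular and Hausdorff; subspaces carry the subspace topology, and the size of a space is its cardinality. A space is \emph{realcompact} if it is homeomorphic to a closed subspace of a product $\mathbb R^I$ of copies of the real line, just as a space is compact if and only if it is homeomorphic to a closed subspace of a cube $[0,1]^I$. A space is \emph{Lindel\"of} if every open cover has a countable subcover. Every Lindel\"of space is realcompact. Realcompactness is not hereditary: the ordinal space $\omega_1+1$ is compact, and its subspace $\omega_1$ is not realcompact (Example~\ref{ex:omega1}).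

Since realcompactness may be lost in a subspace, one can ask whether it can at least be found in some subspace of the first uncountable size. In $\omega_1+1$ it can: the successor ordinals form a discrete subspace of size $\omega_1$, and such a space is realcompact (Lemma~\ref{lem:discrete}). Recall that the \emph{pseudocharacter} $\psi(x,X)$ of a point $x$ is the least infinite cardinal $\kappa$ such that $\{x\}$ is an intersection of at most $\kappa$ open sets, and that $\psi(X)=\sup_{x\in X}\psi(x,X)$. The following three results are known.
\begin{enumerate}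
\item[(R1)] (Swardson) Every uncountable compact space has a realcompact subspace of size $\omega_1$.
\item[(R2)] Every uncountable realcompact space with pseudocharacter at most $\omega_1$ has a realcompact subspace of size $\omega_1$.
\item[(R3)] Under the Continuum Hypothesis (CH), every uncountable realcompact space has a realcompact subspace of size $\omega_1$.
\end{enumerate}
The Lindel\"of property lies between compactness, where (R1) gives a theorem of ZFC, and realcompactness, where (R3) needs CH. This leads to the following question, posed in \cite{source}.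

\begin{quote}
\emph{Does every uncountable Lindel\"of space have a realcompact subspace of size $\omega_1$?}
\end{quote}

A counterexample has little room. It has no uncountable compact subspace by (R1), it has a point of pseudocharacter at least $\omega_2$ by (R2), it can exist only if CH fails by (R3), and it has no uncountable discrete subspace by Lemma~\ref{lem:discrete}. One might therefore guess that the answer is yes. We show that ZFC does not decide the question.

For a space $X$ let $X_\delta$, the \emph{$G_\delta$-modification} of $X$, be the set $X$ with the topology generated by the $G_\delta$-subsets of $X$, and let $\mathrm{cl}_\delta$ denote closure in $X_\delta$.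

\begin{theorem}\label{thm:main}
Assume CH. There is a proper, $\omega_2$-c.c.\ forcing $P$ such that in $V^P$ there is a subspace $X\subset 2^{\omega_2}$ with $|X|=\omega_2$ and the following properties.
\begin{enumerate}
\item[(1)] $X_\delta$ is Lindel\"of; hence $X$ is Lindel\"of.
\item[(2)] Every $Y\subset X$ with $|Y|=\omega_1$ satisfies $|\mathrm{cl}_\delta Y|=\omega_2$; in particular $Y$ is not closed in $X_\delta$.
\item[(3)] For $Y\subset X$: $Y$ is realcompact $\iff$ $Y$ is Lindel\"of $\iff$ $Y$ is closed in $X_\delta$.
\end{enumerate}
Hence $X$ is an uncountable Lindel\"of space with no realcompact subspace of size $\omega_1$.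
\end{theorem}

\begin{corollary}\label{cor:indep}
If ZFC is consistent, then the statement ``every uncountable Lindel\"of space has a realcompact subspace of size $\omega_1$'' is independent of ZFC.
\end{corollary}

Two complements locate the example. The first says that it is as small as possible, both in size and in pseudocharacter.

\begin{theorem}\label{thm:sharp}
In Theorem~\ref{thm:main}, every point of $X$ has pseudocharacter exactly $\omega_2$, and every uncountable realcompact subspace of $X$ has size $\omega_2$. So in \textup{(R2)} the bound ``pseudocharacter at most $\omega_1$'' cannot, in ZFC, be weakened to ``at most $\omega_2$'', even for Lindel\"of spaces. Also, $\omega_2$ is the least possible size of a counterexample.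
\end{theorem}

The second gives a hypothesis other than CH under which the answer is yes. A space is \emph{hereditarily separable} (\emph{hereditarily Lindel\"of}) if all its subspaces are separable (Lindel\"of), and an \emph{S-space} is a regular hereditarily separable space that is not hereditarily Lindel\"of.

\begin{theorem}\label{thm:sspace}
If there are no S-spaces, then every uncountable realcompact space has a realcompact subspace of size $\omega_1$.
\end{theorem}

The space $X$ is a generically twisted copy of the space of characteristic functions of finite subsets of $\omega_2$. Section~\ref{sec:systems} explains why that space has a Lindel\"of $G_\delta$-modification and introduces the twists. The Lindel\"of property is protected by countable sets of coordinates used as side conditions; Section~\ref{sec:aligned} develops their combinatorics, and this is the only place where CH is used. Section~\ref{sec:forcing} defines $P$ and proves one amalgamation lemma, from which properness, the chain condition and all properties of $X$ in Section~\ref{sec:space} follow. Section~\ref{sec:compl} proves the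 two complements.

\section{Preliminaries}\label{sec:prelim}

The symbol $\subset$ denotes inclusion, not necessarily proper. For a set $A$, $[A]^{<\omega}$ and $[A]^{\le\omega}$ are the sets of finite and of countable subsets of $A$, and $1_A$ is the characteristic function. The restriction of a function $x$ to a set $B$ is written $x|B$.

\subsection{Two tests for realcompactness}

A space fails to be realcompact when it has a ``missing point'' at which all continuous real functions nevertheless have a value. We use this in the following form.

\begin{lemma}\label{lem:filter}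
Let $Y$ be a space and $\mathcal U$ a proper filter on $Y$ such that every continuous $f\colon Y\to\mathbb R$ is constant on some member of $\mathcal U$, and every point of $Y$ has a neighborhood that is not in $\mathcal U$. Then $Y$ is not realcompact.
\end{lemma}

\begin{proof}
Suppose that $h=(h_i)_{i\in I}$ is a homeomorphism of $Y$ onto a closed subspace of $\mathbb R^I$. For each $i$ choose $U_i\in\mathcal U$ on which $h_i$ is constant, with value $v_i$, and let $z=(v_i)_{i\in I}$. For finite $I_0\subset I$ the set $\bigcap_{i\in I_0}U_i$ is in $\mathcal U$, hence nonempty, and the image of any of its points agrees with $z$ on $I_0$. So $z$ is in the closure of $h(Y)$, and $z=h(y)$ for some $y\in Y$. Every neighborhood $O$ of $y$ contains a set $\{w\in Y:|h_i(w)-v_i|<\varepsilon\text{ for }i\in I_0\}$ with $I_0$ finite and $\varepsilon>0$, hence contains $\bigcap_{i\in I_0}U_i$. Thus every neighborhood of $y$ is in $\mathcal U$, a contradiction.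
\end{proof}

\begin{example}\label{ex:omega1}
Every continuous real function on the ordinal space $\omega_1$ is constant on a final segment, and every point has a bounded neighborhood. By Lemma~\ref{lem:filter}, applied to the filter generated by the final segments, $\omega_1$ is not realcompact.
\end{example}

\begin{lemma}\label{lem:discrete}
A discrete space $Z$ of size $\omega_1$ is realcompact.
\end{lemma}

\begin{proof}
Let $h\colon Z\to\mathbb R^{\mathbb R^Z}$ be given by $h(d)=(f(d))_{f\in\mathbb R^Z}$. For $d\in Z$ the open set $O_d=\{w:w_{1_{\{d\}}}>1/2\}$ meets $h(Z)$ only in $h(d)$, so $h$ is an embedding. Let $z$ be in the closure of $h(Z)$. If $\Psi\colon\mathbb R^n\to\mathbb R$ is continuous and $\Psi(f_1(d),\dots,f_n(d))=0$ for all $d\in Z$, then $\Psi(z_{f_1},\dots,z_{f_n})=0$, because this equation defines a closed subset of the product.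

Since $\omega_1\le 2^\omega$, there is an injection $j\colon Z\to\mathbb R$. Put $v=z_j$. If $v\notin j(Z)$, then $f=1/|j-v|$ satisfies $f\cdot|j-v|=1$, so $z_f\cdot|v-v|=1$, which is false. So $v=j(d)$ for some $d\in Z$. Let $f(d)=0$ and $f(d')=1/|j(d')-v|$ for $d'\ne d$. Then $f\cdot|j-v|=1-1_{\{d\}}$, so $0=1-z_{1_{\{d\}}}$ and $z\in O_d$. Every neighborhood of $z$ meets $h(Z)$ inside $O_d$, so it contains $h(d)$. Hence $z=h(d)$, and $h(Z)$ is closed.
\end{proof}

\subsection{The $G_\delta$-modification}

A countable intersection of $G_\delta$-sets is a $G_\delta$-set, so the $G_\delta$-sets form a base of $X_\delta$, and countable intersections of open sets of $X_\delta$ are open. Equivalently,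
\begin{equation}\label{eq:P}
\mathrm{cl}_\delta\bigcup_{n<\omega}Y_n=\bigcup_{n<\omega}\mathrm{cl}_\delta Y_n .
\end{equation}
The topology of $X_\delta$ refines that of $X$, so a set that is Lindel\"of as a subspace of $X_\delta$ is Lindel\"of as a subspace of $X$. For $X\subset 2^{\omega_2}$, $x\in X$ and $B\subset\omega_2$ write $[x]_B=\{z\in X:z|B=x|B\}$. The sets $[x]_F$ with $F$ finite form a neighborhood base of $x$ in $X$, and therefore the sets $[x]_B$ with $B$ countable form a neighborhood base of $x$ in $X_\delta$.

\subsection{Elementary submodels and proper forcing}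

For a regular uncountable cardinal $\chi$, $H(\chi)$ is the set of sets whose transitive closure has size less than $\chi$. Let $N\prec H(\chi)$. Every object definable in $H(\chi)$ from parameters in $N$ belongs to $N$; in particular finite subsets of $N$ are elements of $N$. Every countable element of $N$ is a subset of $N$, since $N$ contains an enumeration of it by $\omega$, and $\omega\subset N$. If $N$ is countable, $N\cap\omega_1$ is a countable ordinal.

A forcing is a preorder $P$, and $q\le p$ means that $q$ is stronger. Let $P\in N\prec H(\chi)$ with $N$ countable. A condition $p$ is \emph{$(N,P)$-generic} if for every dense $\mathcal D\subset P$ with $\mathcal D\in N$, every $p'\le p$ is compatible with a member of $\mathcal D\cap N$. The forcing $P$ is \emph{proper} if, for large $\chi$ and all countable $N\prec H(\chi)$ containing $P$ and a fixed parameter, every $p\in P\cap N$ has an $(N,P)$-generic extension. It is \emph{$\omega_2$-c.c.}\ if its antichains have size at most $\omega_1$. We use these textbook facts, where $G$ is $P$-generic over $V$ and $N[G]$ is the set of interpretations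 of names in $N$.
\begin{itemize}
\item $N[G]\prec H(\chi)^{V[G]}$, and if $G$ contains an $(N,P)$-generic condition, then $N[G]$ and $N$ have the same ordinals.
\item If $P$ is proper, every countable set of ordinals in $V[G]$ is contained in a set that belongs to $V$ and is countable there; in particular $\omega_1$ is preserved.
\item If $P$ is $\omega_2$-c.c., cardinals $\ge\omega_2$ are preserved.
\end{itemize}

\section{Twisting the space of finite sets}\label{sec:systems}

Let $S=[\omega_2]^{<\omega}$, and $S_D=[D]^{<\omega}$ for $D\subset\omega_2$. For $a\ne b$ in $S$ let $\Delta(a,b)=\min(a\mathbin{\triangle}b)$; note that $\Delta(a,b)\in a\cup b$.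

\begin{example}\label{ex:sigma}
Let $\Sigma=\{1_a:a\in S\}\subset 2^{\omega_2}$. Then $\Sigma_\delta$ is Lindel\"of. Indeed, given an open cover of $\Sigma_\delta$, choose $f\colon S\to[\omega_2]^{\le\omega}$ such that each $[1_a]_{f(a)}$ lies in a member of the cover. Let $D_0=\emptyset$, $D_{n+1}=D_n\cup\bigcup\{f(c):c\in S_{D_n}\}$ and $D=\bigcup_nD_n$. Then $D$ is countable and $f(c)\subset D$ for $c\in S_D$. For $a\in S$ the point $1_{a\cap D}$ agrees with $1_a$ on $D$, so $1_a\in[1_{a\cap D}]_{f(a\cap D)}$. Thus the countably many sets $[1_c]_{f(c)}$, $c\in S_D$, cover $\Sigma$.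

On the other hand, $\Sigma$ has realcompact subspaces of size $\omega_1$ for two different reasons. The set $\{1_a:a\subset\omega_1\}$ is closed, hence Lindel\"of. The set $\{1_{\{\tau\}}:\tau<\omega_1\}$ is discrete, hence realcompact, although it is not closed in $\Sigma_\delta$: the point $1_\emptyset$ is in its $\delta$-closure.
\end{example}

The proof that $\Sigma_\delta$ is Lindel\"of uses one property of $D$: every point agrees on $D$ with one of the countably many points indexed by $S_D$. We want to keep such a projection $S\to S_D$ for sufficiently many countable $D$ and to destroy both kinds of realcompact subspaces. To this end we change the value of the point indexed by $a$ at the coordinate $\xi$ by an amount that depends only on $a\cap\xi$ and $\xi$. This dependence is what keeps the projections alive.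

\begin{definition}
A \emph{system} is a finite set $g$ of pairs $(u,\xi)$ with $\xi<\omega_2$ and $u\in[\xi]^{<\omega}$, identified with its characteristic function. Put $J_g=\{\xi:(u,\xi)\in g\text{ for some }u\}$ and define $x^g_a\in2^{\omega_2}$ for $a\in S$ by
\[
x^g_a(\xi)=1_a(\xi)+g(a\cap\xi,\xi)\pmod 2 .
\]
\end{definition}

\begin{lemma}\label{lem:S}
Let $g$ be a system, $a,b\in S$ and $D\subset\omega_2$.
\begin{enumerate}
\item[(S1)] If $a\ne b$, then $x^g_a$ and $x^g_b$ agree below $\Delta(a,b)$ and differ at $\Delta(a,b)$.
\item[(S2)] $\{\xi:x^g_a(\xi)=1\}$ is a finite set contained in $a\cup J_g$.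
\item[(S3)] There is exactly one $c\in S_D$ with $x^g_c|D=x^g_a|D$. We denote it by $\pi^g_D(a)$. It satisfies $\pi^g_D(a)\subset a\cup J_g$.
\item[(S4)] $\pi^g_D(c)=c$ for $c\in S_D$, and $\pi^g_\gamma(a)=a\cap\gamma$ for an ordinal $\gamma$.
\item[(S5)] If $x^g_a|D=x^g_b|D$, then $\pi^g_D(a)=\pi^g_D(b)$. Otherwise $\pi^g_D(a)\neq\pi^g_D(b)$, and the least $\xi\in D$ with $x^g_a(\xi)\ne x^g_b(\xi)$ is $\Delta(\pi^g_D(a),\pi^g_D(b))$.
\end{enumerate}
\end{lemma}

\begin{proof}
(S1) For $\xi\le\Delta(a,b)$ we have $a\cap\xi=b\cap\xi$, so the terms $g(a\cap\xi,\xi)$ and $g(b\cap\xi,\xi)$ are equal; and $1_a(\xi)=1_b(\xi)$ for $\xi<\Delta(a,b)$, while $1_a(\xi)\ne1_b(\xi)$ for $\xi=\Delta(a,b)$.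

(S2) If $\xi\notin a\cup J_g$, both terms in the definition vanish.

(S3) Distinct $c,c'\in S_D$ give points that differ at $\Delta(c,c')\in D$, which proves uniqueness. For existence list $D\cap(a\cup J_g)$ as $\xi_1<\dots<\xi_n$ and construct $c\subset\{\xi_1,\dots,\xi_n\}$ by recursion: once $c\cap\xi_i$ is known, the term $g(c\cap\xi_i,\xi_i)$ is known, and exactly one of the choices $\xi_i\in c$, $\xi_i\notin c$ gives $x^g_c(\xi_i)=x^g_a(\xi_i)$. At any other $\xi\in D$ both points have value $0$ by (S2).

(S4) The first claim is uniqueness in (S3). For the second, either $a=a\cap\gamma$ or $\Delta(a,a\cap\gamma)\ge\gamma$, so $x^g_a$ and $x^g_{a\cap\gamma}$ agree on $\gamma$ by (S1).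

(S5) On $D$, the points $x^g_a$, $x^g_b$ coincide with $x^g_c$, $x^g_{c'}$ for $c=\pi^g_D(a)$, $c'=\pi^g_D(b)$. If $c\neq c'$, the latter points first differ at $\Delta(c,c')$, which lies in $D$.
\end{proof}

The next example is the main idea of the construction in its smallest instance.

\begin{example}\label{ex:move}
Let $\tau<\sigma<\omega_2$ and $g=\{(\{\tau\},\sigma)\}$. The twist changes only the coordinate $\sigma$, and only for those $a$ with $a\cap\sigma=\{\tau\}$. Thus
\[
x^g_\emptyset=1_\emptyset,\qquad x^g_{\{\sigma\}}=1_{\{\sigma\}},\qquad x^g_{\{\tau\}}=1_{\{\tau,\sigma\}},\qquad x^g_{\{\tau,\sigma\}}=1_{\{\tau\}} .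
\]
Let $K\subset\omega_2$ be countable with $\sigma\in K$ and $\tau\notin K$. Then $x^g_{\{\tau\}}$ agrees with $x^g_{\{\sigma\}}$ on $K$, that is, $\pi^g_K(\{\tau\})=\{\sigma\}$, whereas for the empty system the projection of $\{\tau\}$ is $\emptyset$. The points indexed by $\emptyset$ and $\{\sigma\}$ are the same for $g$ as for the empty system, and so are the projections $\pi_K(\emptyset)=\emptyset$ and $\pi_K(\{\sigma\})=\{\sigma\}$. So whatever has been promised about $\emptyset$ and $\{\sigma\}$, a point with the \emph{new} index $\{\tau\}$ can be made to imitate the point with index $\{\sigma\}$ on all of $K$. For $\tau<\omega_1\le\sigma$ this is the move that attacks the closed subspace of Example~\ref{ex:sigma}, and for $\sigma<\omega_1$ it attacks the discrete one.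

The imitation has a direction. For every system the points with indices $\{\tau\}$ and $\{\sigma\}$ differ at $\tau$, by (S1), so the point indexed by $\{\sigma\}$ can never enter the neighborhood of the point indexed by $\{\tau\}$ that is determined by the coordinate $\tau$. The point that branches off from $\emptyset$ earlier can imitate the one that branches off later, and not conversely.
\end{example}

\section{Aligned families of countable sets}\label{sec:aligned}

In this section and the next we work in a ground model $V$ of CH. A condition of our forcing will make finitely many promises of two kinds: it fixes values $x_a(\xi)$, and it fixes projections $\pi_K(a)$ for countable sets $K$. A promise of the second kind concerns infinitely many coordinates, and to preserve $\omega_1$ we must control how the sets $K$ in one condition intersect.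

\subsection{Traces of countable models}

Let $\mathfrak h=(H(\omega_3),\in,\lhd)$, where $\lhd$ is a well-order of $H(\omega_3)$. The $\lhd$-least witness of an existential statement is definable from the parameters, so the intersection of two elementary submodels of $\mathfrak h$ is again one. Let
\[
\mathcal K=\{N\cap\omega_2:N\prec\mathfrak h\text{ countable}\},\qquad\delta_K=K\cap\omega_1\in\omega_1\quad(K\in\mathcal K).
\]
Then $\mathcal K$ is closed under finite intersections and $\delta_{K\cap M}=\min(\delta_K,\delta_M)$.

A set $K\in\mathcal K$ need not determine the model $N$, but under CH it determines which countable subsets of $\omega_2$ belong to $N$. By CH, $|[\nu]^{\le\omega}|\le\omega_1^\omega=\omega_1$ for $\nu<\omega_2$, and every countable subset of $\omega_2$ is bounded, so $|[\omega_2]^{\le\omega}|=\omega_2$. Let $e\colon\omega_2\to[\omega_2]^{\le\omega}$ be the $\lhd$-least bijection. For countable $Z\subset\omega_2$ and $K\in\mathcal K$ write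
\[
Z\in^*K\quad\text{if}\quad e^{-1}(Z)\in K .
\]
As $e$ is definable in $\mathfrak h$, we have $Z\in^*K$ if and only if $Z\in N$, for any countable $N\prec\mathfrak h$ with $K=N\cap\omega_2$.

\begin{lemma}\label{lem:F}
Let $K,M\in\mathcal K$.
\begin{enumerate}
\item[(F1)] If $Z\in^*K$ and $\mu\in K$, then $Z\cap\mu\in^*K$.
\item[(F2)] If $\delta_K\le\delta_M$, then $K\cap M$ is an initial segment of $K$.
\item[(F3)] If $\eta<\omega_2$ has cofinality $\omega_1$ and $K\not\subset\eta$, then $\min(K\setminus\eta)$ has cofinality $\omega_1$.
\item[(F4)] If $\delta_K\le\delta_M$, $\nu\in K\cap M$, $Z\subset\nu$ and $Z\in^*K$, then $Z\in^*M$.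
\end{enumerate}
\end{lemma}

\begin{proof}
Let $K=N\cap\omega_2$ and $M=N'\cap\omega_2$ with $N,N'\prec\mathfrak h$ countable. (F1) holds because $Z\cap\mu$ is definable from $Z$ and $\mu$.

(F2) Let $0<\mu\in K\cap M$, and let $f_\mu$ be the $\lhd$-least surjection $\omega_1\to\mu$; it belongs to $N$ and to $N'$. By elementarity $K\cap\mu=f_\mu[\delta_K]$ and $M\cap\mu=f_\mu[\delta_M]$, so $K\cap\mu\subset M$.

(F3) Let $\kappa=\min(K\setminus\eta)$. Then $\kappa\ge\eta>0$ and $K\cap\kappa\subset\eta$. If $\kappa=\nu+1$, then $\nu\in K\cap\kappa\subset\eta$, so $\kappa\le\eta$. If $\operatorname{cf}\kappa=\omega$, then $N$ contains a cofinal $\omega$-sequence in $\kappa$, whose terms lie in $K\cap\kappa\subset\eta$, so again $\kappa\le\eta$. In both cases $\kappa=\eta$, contradicting $\operatorname{cf}\eta=\omega_1$. Since $\kappa<\omega_2$, the only remaining possibility is $\operatorname{cf}\kappa=\omega_1$.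

(F4) By CH there is a surjection $\omega_1\to[\nu]^{\le\omega}$; the $\lhd$-least one, $g_\nu$, belongs to $N\cap N'$. As $Z\in N$, there is $i\in\delta_K$ with $Z=g_\nu(i)$. Then $i\in\delta_M$, so $Z\in N'$.
\end{proof}

The following example shows what can go wrong when a projection to $K$ has been promised and a countable model knows nothing about $K$.

\begin{example}\label{ex:obstacle}
Let $N\prec\mathfrak h$ be countable, $D=N\cap\omega_2$, and $K\in\mathcal K$ with $\delta_K<\delta_D$. Then $\tau=\delta_K$ lies in $D\setminus K$, and $\omega_1\in K\cap D$. The empty system has $\pi_K(\{\tau\})=\emptyset$; promising this means that the points indexed by $\{\tau\}$ and $\emptyset$ will agree on $K$. The system $\{(\{\tau\},\omega_1)\}$ belongs to $N$ and gives these two points the values $1$ and $0$ at $\omega_1$. No system keeps both the projection and these two values. To prevent conditions in $N$ from making such a choice, we have to hand to $N$ the promise $\pi_{K\cap D}(\{\tau\})=\emptyset$, and for this we need $K\cap D\in N$. If instead $\delta_D\le\delta_K$, the problem does not arise: by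 (F2) there is no $\tau\in D\setminus K$ below an element of $K\cap D$.
\end{example}

\begin{definition}
For $K,M\in\mathcal K$ with $\delta_K\le\delta_M$ write $K\to M$ if
\begin{enumerate}
\item[(al1)] $K\subset M$ or $\operatorname{cf}\min(K\setminus M)=\omega_1$, and
\item[(al2)] $K\cap M\in^*M$ in case $\delta_K<\delta_M$.
\end{enumerate}
A family $\mathcal C\subset\mathcal K$ is \emph{aligned} if $K\to M$ holds for all $K,M\in\mathcal C$ with $\delta_K\le\delta_M$.
\end{definition}

Note that $K\to K$ always holds, and that for $\delta_K=\delta_M$ both $K\to M$ and $M\to K$ are required. Condition (al2) is the requirement found in Example~\ref{ex:obstacle}. Condition (al1) is there to make (al2) survive when two families are merged; see Remark~\ref{rem:al1}.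

\subsection{Models of two sizes}

Fix a regular $\chi>2^{\omega_2}$, so that $\mathfrak h\in H(\chi)$. A \emph{model} is an $N\prec H(\chi)$ with $\mathfrak h\in N$ that is either countable (a \emph{countable model}) or satisfies $|N|=\omega_1$, $\omega_1\subset N$ and $N^\omega\subset N$ (an \emph{$\omega_1$-model}). Countable models will give properness and $\omega_1$-models the chain condition, and one argument treats both. Every countable subset of $H(\chi)$ is contained in a model of either kind. For $\omega_1$-models this uses CH: since $\omega_1^\omega=\omega_1$, there is an increasing chain $(N_\alpha)_{\alpha<\omega_1}$ of elementary submodels of size $\omega_1$ with $\omega_1\subset N_0$ and $N_\alpha^\omega\subset N_{\alpha+1}$, and we take its union.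

Let $N$ be a model, $D=N\cap\omega_2$ and $\delta_D=D\cap\omega_1$. Then $N\cap H(\omega_3)\prec\mathfrak h$, because $\lhd$-least witnesses in $\mathfrak h$ are definable in $H(\chi)$ from $\mathfrak h$ and the parameters. Also $e\in N$, so a countable $Z\subset\omega_2$ belongs to $N$ if and only if $e^{-1}(Z)\in D$. If $N$ is countable, then $D\in\mathcal K$. If $N$ is an $\omega_1$-model, then $\delta_D=\omega_1$ and $D$ is an ordinal $\gamma<\omega_2$, since for $0<\mu\in D$ the model contains a surjection $\omega_1\to\mu$. This $\gamma$ is a limit ordinal, and $\operatorname{cf}\gamma=\omega_1$, since a cofinal $\omega$-sequence in $\gamma$ would belong to $N$ and give $\gamma\in N$.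

Call $K\in\mathcal K$ \emph{low} (for $N$) if $\delta_K<\delta_D$. For an $\omega_1$-model every $K$ is low. Call a finite aligned family $\mathcal C$ an \emph{$N$-family} if $N$ is an $\omega_1$-model, or $N$ is countable and $D\in\mathcal C$. For a low $K$ the set $K\cap D$ is the \emph{trace} of $K$. In the rest of the section $N$, $D$ and an $N$-family $\mathcal C$ are fixed.

\begin{lemma}\label{lem:T}
Let $K\in\mathcal C$ be low and $L=K\cap D$. Then $L\in\mathcal K\cap N$, $\delta_L=\delta_K$, $L$ is an initial segment of $K$, and either $L=K$, or $L=K\cap\mu$ where $\mu=\min(K\setminus D)$ has cofinality $\omega_1$.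
\end{lemma}

\begin{proof}
The set $L$ is the intersection with $\omega_2$ of the intersection of two elementary submodels of $\mathfrak h$, one of them countable, so $L\in\mathcal K$; and $\delta_L=\delta_K$ as $K$ is low. If $N$ is countable, then $K\to D$: (al2) gives $L\in N$, (F2) says that $L$ is an initial segment of $K$, and (al1) gives the cofinality of $\mu$. If $N$ is an $\omega_1$-model, then $L\in N$ because $N^\omega\subset N$, $L=K\cap\gamma$ is an initial segment of $K$, and the cofinality of $\mu$ is given by (F3).
\end{proof}

\begin{lemma}[adding traces]\label{lem:traces}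
The family $\mathcal C\cup\{K\cap D:K\in\mathcal C\text{ low}\}$ is aligned.
\end{lemma}

\begin{proof}
Let $K\in\mathcal C$ be low, with $L$ and $\mu$ as in Lemma~\ref{lem:T}. We show that $L$ can replace $K$ on either side of an arrow.

\emph{Claim 1. If $M\in\mathcal K$, $\delta_K\le\delta_M$ and $K\to M$, then $L\to M$.} For (al1), let $L\not\subset M$. Then $\min(K\setminus M)\le\min(L\setminus M)\in L$, so $\min(K\setminus M)$ lies in the initial segment $L$ of $K$, and the two minima are equal. For (al2), let $\delta_K<\delta_M$. Both $K\cap M$ and $L$ are initial segments of $K$, so one contains the other. If $K\cap M\subset L$, then $L\cap M=K\cap M\in^*M$. Otherwise $L$ is a proper initial segment of $K\cap M$. Then $\mu$ exists and lies in $K\cap M$, and $L\cap M=L=(K\cap M)\cap\mu\in^*M$ by (F1).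

\emph{Claim 2. If $M$ is a low member of $\mathcal C$ or the trace of one, $\delta_M\le\delta_K$ and $M\to K$, then $M\to L$.} By Lemma~\ref{lem:T}, in either case $M\cap D\in N$, and $M\subset D$ or $\operatorname{cf}\min(M\setminus D)=\omega_1$. For (al1), $M\setminus L=(M\setminus K)\cup(M\setminus D)$, and the minimum of each nonempty part has cofinality $\omega_1$. For (al2), let $\delta_M<\delta_K$. Then $M\cap K\in^*K$, and $M\cap L$ equals $M\cap K$ or $(M\cap K)\cap\mu$ with $\mu\in K$, so $M\cap L\in^*K$ by (F1). Also $M\cap L=(M\cap D)\cap L\in N$. Hence $e^{-1}(M\cap L)\in K\cap D=L$.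

Now let $M\in\mathcal C$. If $\delta_L\le\delta_M$, then $K\to M$, and Claim~1 gives $L\to M$. If $\delta_M\le\delta_L$, then $M$ is low and $M\to K$, and Claim~2 gives $M\to L$. Finally let $L'=K'\cap D$ be another trace with $\delta_L\le\delta_{L'}$. We have just seen that $L\to K'$, and Claim~2, applied to $K'$ in place of $K$ and $M=L$, gives $L\to L'$.
\end{proof}

\begin{lemma}[merging]\label{lem:merge}
Suppose that $\mathcal C$ contains the traces of its low members. Let $\mathcal C'\in N$ be a finite aligned family with $\mathcal C\cap N\subset\mathcal C'$. Then $\mathcal C\cup\mathcal C'$ is aligned.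
\end{lemma}

\begin{proof}
It suffices to consider $K\in\mathcal C\setminus N$ and $K'\in\mathcal C'$. We have $K'\in N$, so $K'\subset D$ and $\delta_{K'}\in N$, that is, $\delta_{K'}<\delta_D$.

\emph{Case 1: $K$ is low.} Here the trace $L=K\cap D$ represents $K$ inside $N$: it lies in $\mathcal C\cap N\subset\mathcal C'$, $\delta_L=\delta_K$, and $K\cap K'=L\cap K'$ because $K'\subset D$. Also $L\neq K$, as $K\notin N$.

Let $\delta_{K'}\le\delta_K$. Then $K'\to L$. Since $K'\setminus K=K'\setminus L$, (al1) holds for $K'\to K$. If $\delta_{K'}<\delta_K$, then $e^{-1}(K'\cap K)=e^{-1}(K'\cap L)\in L\subset K$.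

Let $\delta_K\le\delta_{K'}$. Then $L\to K'$. If $L\not\subset K'$, then $\min(K\setminus K')=\min(L\setminus K')$, as $L$ is an initial segment of $K$. If $L\subset K'$, then $K\cap K'=L$ and $\min(K\setminus K')=\min(K\setminus D)$. In both cases the cofinality is $\omega_1$. If $\delta_K<\delta_{K'}$, then $K\cap K'=L\cap K'\in^*K'$. So $K\to K'$.

\emph{Case 2: $K$ is not low.} Then $N$ is countable, $\delta_{K'}<\delta_D\le\delta_K$, and we must show $K'\to K$. Since $D\in\mathcal C$, we have $D\to K$. If $D\subset K$, then $K'\subset K$ and $e^{-1}(K'\cap K)=e^{-1}(K')\in D\subset K$. Otherwise let $\eta=\min(D\setminus K)$. Then $\operatorname{cf}\eta=\omega_1$ by (al1), $D\cap K=D\cap\eta$ by (F2), and so $K'\cap K=K'\cap\eta$. Condition (al1) follows from (F3), since $K'\setminus K=K'\setminus\eta$. For (al2), the countable set $K'\cap\eta$ belongs to $N$ and is bounded in $\eta$, so $\nu=\sup(K'\cap\eta)+1$ lies in $N\cap\eta=D\cap K$. Now $K'\cap\eta\subset\nu$ and $K'\cap\eta\in^*D$, and (F4) gives $K'\cap\eta\in^*K$.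
\end{proof}

\begin{remark}\label{rem:al1}
Apart from reproducing itself, (al1) is used only in the last step, to bound $K'\cap\eta$ below $\eta$. It cannot be omitted there. If $\eta$ had cofinality $\omega$ and belonged to $K'$, then $K'\cap\eta$ would be cofinal in $\eta$, and $K'\cap\eta\in^*K$ would give $\eta=\sup(K'\cap\eta)\in K$, contrary to the choice of $\eta$.
\end{remark}

\section{The forcing}\label{sec:forcing}

A set $A\subset S$ is \emph{initial-closed} if $a\cap\xi\in A$ for all $a\in A$ and $\xi<\omega_2$.

\begin{definition}
$P$ is the set of quadruples $p=(g_p,A_p,I_p,\mathcal C_p)$ where $g_p$ is a system, $A_p\subset S$ is finite and initial-closed, $I_p\subset\omega_2$ is finite, and $\mathcal C_p\subset\mathcal K$ is finite and aligned. Write $x^p_a=x^{g_p}_a$ and $\pi^p_Z=\pi^{g_p}_Z$. Put $q\le p$ if $A_p\subset A_q$, $I_p\subset I_q$, $\mathcal C_p\subset\mathcal C_q$, and for all $a\in A_p$,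
\[
x^q_a(\xi)=x^p_a(\xi)\quad(\xi\in I_p),\qquad\pi^q_K(a)=\pi^p_K(a)\quad(K\in\mathcal C_p).
\]
\end{definition}

The relation $\le$ is reflexive and transitive. A stronger condition need not extend the system $g_p$: the system only specifies the promises of $p$ and witnesses that they are consistent. Enlarging $A_p$, $I_p$ or $\mathcal C_p$ within the requirements of the definition, with the same $g_p$, gives a stronger condition. The forcing $P$ is definable from $\mathfrak h$, so it belongs to every model. As before, $N$ denotes a model and $D=N\cap\omega_2$; note that $S\cap N=S_D$.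

\begin{lemma}\label{lem:E}
If $N$ is countable and $p\in P\cap N$, then adding $D$ to $\mathcal C_p$ gives a condition stronger than $p$.
\end{lemma}

\begin{proof}
Each $K\in\mathcal C_p$ belongs to $N$, so $K\subset D$, $\delta_K<\delta_D$ and $K\cap D=K\in^*D$. Thus $K\to D$.
\end{proof}

For $p\in P$ let $p_N=(g_p\cap N,\,A_p\cap N,\,I_p\cap N,\,\mathcal C_p\cap N)$.

\begin{lemma}[restriction]\label{lem:restr}
We have $p_N\in P\cap N$. For $a\in S_D$, $x^{p_N}_a|D=x^p_a|D$, and $\pi^{p_N}_K(a)=\pi^p_K(a)$ for all $K\subset D$. If $p\le p^0\in P\cap N$, then $p_N\le p^0$.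
\end{lemma}

\begin{proof}
The four components are finite subsets of $N$, hence elements of $N$, and $A_p\cap N=A_p\cap S_D$ is initial-closed. For $a\in S_D$ and $\xi\in D$ the pair $(a\cap\xi,\xi)$ is in $N$, so it belongs to $g_p$ if and only if it belongs to $g_p\cap N$. For $K\subset D$ and $c=\pi^p_K(a)\in S_K\subset S_D$ it follows that $x^{p_N}_c|K=x^p_c|K=x^p_a|K=x^{p_N}_a|K$, so $\pi^{p_N}_K(a)=c$. If $p\le p^0\in N$, the finite sets $A_{p^0}$, $I_{p^0}$, $\mathcal C_{p^0}$ are subsets of $N$, so they are contained in the corresponding components of $p_N$. Every $K\in\mathcal C_{p^0}$ is a subset of $D$, so $p_N$ gives the same relevant values and projections as $p$, hence as $p^0$.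
\end{proof}

We want every $q\le p_N$ in $N$ to be compatible with $p$. A common extension needs a system that follows $q$ on $S_D\times D$ and follows $p$ on $A_p\times(\omega_2\setminus D)$. The delicate part is $A_p\times D$. If $N$ is countable and $D\in\mathcal C_p$, then $p$ has promised that the point indexed by $a\in A_p$ agrees on $D$ with the point indexed by $\pi^p_D(a)\in S_D$, whose values on $D$ are now dictated by $q$. The only means to arrange this at $\xi\in D$ is the bit $g(a\cap\xi,\xi)$, which is shared by all indices with the same initial segment below $\xi$. The next lemma shows that these demands are consistent. It also shows that the bits $g(u,\xi)$ with $\xi\notin D$ and $u\notin A_p$ are free; this freedom is the move of Example~\ref{ex:move}.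

\begin{lemma}[amalgamating systems]\label{lem:amalg}
Let $D\subset\omega_2$, let $g_1,g_2$ be systems, let $A\subset S$ be finite and initial-closed, $\rho=\pi^{g_1}_D$, and let $\Phi$ be a finite set of pairs $(u,\xi)$ with $u\in[\xi]^{<\omega}$, $\xi\notin D$, $u\notin A$. There is a system $g_3$ such that
\begin{enumerate}
\item[(A1)] $x^{g_3}_b(\xi)=x^{g_2}_b(\xi)$ for $b\in S_D$, $\xi\in D$;
\item[(A2)] $x^{g_3}_a(\xi)=x^{g_1}_a(\xi)$ for $a\in A$, $\xi\notin D$;
\item[(A3)] $x^{g_3}_a(\xi)=x^{g_2}_{\rho(a)}(\xi)$ for $a\in A$, $\xi\in D$;
\item[(A4)] for $\xi\notin D$: $g_3(u,\xi)=1_\Phi(u,\xi)$ if $u\notin A$, and $g_3(u,\xi)=g_1(u,\xi)$ if $u\in A$.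
\end{enumerate}
\end{lemma}

\begin{proof}
For $\xi\notin D$ define $g_3(u,\xi)$ by (A4). For $\xi\in D$ and $u\in[\xi]^{<\omega}$ put
\[
g_3(u,\xi)=\begin{cases}g_2(u,\xi)&\text{if }u\in S_D,\\ x^{g_2}_{\rho(u)}(\xi)&\text{if }u\in A\setminus S_D,\\ 0&\text{otherwise.}\end{cases}
\]
Since $\Phi$, $g_1$, $g_2$, $A$ are finite and each $x^{g_2}_{\rho(u)}$ has finite support by (S2), $g_3$ is a system. (A1) holds because $b\cap\xi\in S_D$, and (A2) because $a\cap\xi\in A$.

For (A3) let $a\in A$, $\xi\in D$ and $u=a\cap\xi\in A$. We have $g_3(u,\xi)=x^{g_2}_{\rho(u)}(\xi)$: for $u\notin S_D$ by definition, and for $u\in S_D$ because $\rho(u)=u\subset\xi$, so that $x^{g_2}_u(\xi)=g_2(u,\xi)$. Suppose $\xi\notin a$. Then $a=u$ or $\Delta(a,u)>\xi$, so $x^{g_1}_a$ and $x^{g_1}_u$ agree up to and including $\xi$. By (S5), $\rho(a)=\rho(u)$ or $\Delta(\rho(a),\rho(u))>\xi$. By (S1) for $g_2$, $x^{g_3}_a(\xi)=x^{g_2}_{\rho(u)}(\xi)=x^{g_2}_{\rho(a)}(\xi)$. Suppose $\xi\in a$. Then $x^{g_1}_a$ and $x^{g_1}_u$ first differ at $\Delta(a,u)=\xi\in D$, so $\Delta(\rho(a),\rho(u))=\xi$ by (S5). By (S1) for $g_2$, $x^{g_3}_a(\xi)=1+x^{g_2}_{\rho(u)}(\xi)=x^{g_2}_{\rho(a)}(\xi)$.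
\end{proof}

For the restriction $p_N$ to carry enough information, it must contain the traces of the low side conditions, as Example~\ref{ex:obstacle} shows, and the projections $\pi^p_D(a)$ of the indices in $A_p$. Call $p$ \emph{$N$-prepared} if $\mathcal C_p$ is an $N$-family that contains the traces of its low members, and $A_p$ is the power set of a finite set containing $J_{g_p}$. By (S3), $A_p$ is then closed under $\pi^p_Z$ for every $Z\subset\omega_2$. Every $p$ such that $\mathcal C_p$ is an $N$-family has an $N$-prepared extension with the same system: add the traces, which keeps the family aligned by Lemma~\ref{lem:traces} and suffices because a trace is its own trace, and replace $A_p$ by the power set of $\bigcup A_p\cup J_{g_p}$.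

\begin{lemma}[amalgamating conditions]\label{lem:key}
Let $p$ be $N$-prepared, $q\in P\cap N$, $q\le p_N$, and let $\Phi$ be as in Lemma~\ref{lem:amalg} for $A=A_p$. Let $g_3$ be given by that lemma for $g_1=g_p$, $g_2=g_q$, $A=A_p$. Then
\[
r=(g_3,\;A_p\cup A_q,\;I_p\cup I_q,\;\mathcal C_p\cup\mathcal C_q)
\]
is a condition, $r\le p$ and $r\le q$.
\end{lemma}

\begin{proof}
The family $\mathcal C_p\cup\mathcal C_q$ is aligned by Lemma~\ref{lem:merge}, so $r\in P$.

\emph{$r\le q$.} As $q\in N$, we have $A_q\subset S_D$, $I_q\subset D$, and $K\subset D$ for $K\in\mathcal C_q$. Values are preserved by (A1). For $b\in A_q$, $K\in\mathcal C_q$ and $c=\pi^q_K(b)\in S_K\subset S_D$, (A1) gives $x^r_c|K=x^q_c|K=x^q_b|K=x^r_b|K$, so $\pi^r_K(b)=c$.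

\emph{$r\le p$, values.} Let $\rho=\pi^p_D$ and $a\in A_p$. Then $\rho(a)\in A_p\cap S_D=A_{p_N}$. For $\xi\in I_p\setminus D$ use (A2). For $\xi\in I_p\cap D$, (A3), $q\le p_N$, Lemma~\ref{lem:restr} and the definition of $\rho$ give in turn
\[
x^r_a(\xi)=x^q_{\rho(a)}(\xi)=x^{p_N}_{\rho(a)}(\xi)=x^p_{\rho(a)}(\xi)=x^p_a(\xi).
\]

\emph{$r\le p$, projections.} Let $K\in\mathcal C_p$ and $c=\pi^p_K(a)\in A_p\cap S_K$. We must show $x^r_c|K=x^r_a|K$. On $K\setminus D$ this follows from (A2), as $a,c\in A_p$. On $K\cap D$, by (A3), we must show that $x^q_{\rho(c)}$ and $x^q_{\rho(a)}$ agree. We know that $x^p_{\rho(c)}$ and $x^p_{\rho(a)}$ agree on $K\cap D$, since there they coincide with $x^p_c$ and $x^p_a$.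

If $K$ is low, then $L=K\cap D$ belongs to $\mathcal C_p\cap N=\mathcal C_{p_N}$ by preparation and Lemma~\ref{lem:T}. By (S5), $\pi^p_L(\rho(c))=\pi^p_L(\rho(a))$. These projections are the same for $p_N$ by Lemma~\ref{lem:restr}, and for $q$ since $q\le p_N$ and $\rho(c),\rho(a)\in A_{p_N}$. So $x^q_{\rho(c)}$ and $x^q_{\rho(a)}$ agree on $L$.

If $K$ is not low, then $N$ is countable, $\delta_D\le\delta_K$, and $K\cap D$ is an initial segment of $D$ by (F2). There is nothing to prove if $\rho(c)=\rho(a)$. Otherwise $d=\Delta(\rho(c),\rho(a))$ lies in $D$, and $x^p_{\rho(c)}(d)\ne x^p_{\rho(a)}(d)$, so $d\notin K$. Hence all elements of $K\cap D$ are below $d$, and $x^q_{\rho(c)}$, $x^q_{\rho(a)}$ agree on $K\cap D$ by (S1).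
\end{proof}

\begin{corollary}\label{cor:proper}
\textup{(a)} If $N$ is a countable model and $N\cap\omega_2\in\mathcal C_p$, then $p$ is $(N,P)$-generic. Hence $P$ is proper. \textup{(b)} $P$ is $\omega_2$-c.c.
\end{corollary}

\begin{proof}
(a) Let $\mathcal D\in N$ be dense and $p'\le p$. Then $D\in\mathcal C_{p'}$, so $p'$ has an $N$-prepared extension $p''$. By elementarity there is $q\in\mathcal D\cap N$ with $q\le p''_N$. By Lemma~\ref{lem:key} with $\Phi=\emptyset$, $q$ is compatible with $p''$, hence with $p'$. Properness follows with Lemma~\ref{lem:E}.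

(b) Suppose there is an antichain of size at least $\omega_2$, and extend it to a maximal antichain $\mathcal A$. Let $N\ni\mathcal A$ be an $\omega_1$-model, $p\in\mathcal A\setminus N$, and $p'\le p$ an $N$-prepared condition. By maximality and elementarity there are $s\in\mathcal A\cap N$ and $q\in P\cap N$ with $q\le s$ and $q\le p'_N$. By Lemma~\ref{lem:key}, $q$ is compatible with $p'$. So $s$ and $p$ are distinct compatible members of $\mathcal A$, a contradiction.
\end{proof}

\section{The space}\label{sec:space}

Let $G$ be $P$-generic over $V$ and $W=V[G]$. By Corollary~\ref{cor:proper}, $\omega_1$ and $\omega_2$ are the same in $V$ and $W$. For $a\in S$ and $\xi<\omega_2$ let $x_a(\xi)=x^p_a(\xi)$ for any $p\in G$ with $a\in A_p$ and $\xi\in I_p$. Let $\mathcal C_G=\bigcup_{p\in G}\mathcal C_p$, and for $K\in\mathcal C_G$ let $\pi_K(a)=\pi^p_K(a)$ for any $p\in G$ with $a\in A_p$ and $K\in\mathcal C_p$. Such $p$ exist by density, since $A_p$ and $I_p$ can be enlarged freely, and the values do not depend on $p$ because members of $G$ have common extensions in $G$.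

\begin{lemma}\label{lem:W}
\begin{enumerate}
\item[(W1)] For $a\ne b$ in $S$, $x_a$ and $x_b$ agree below $\Delta(a,b)$ and differ at $\Delta(a,b)$.
\item[(W2)] For $K\in\mathcal C_G$ and $a\in S$, $\pi_K(a)\in S_K$ and $x_a|K=x_{\pi_K(a)}|K$.
\item[(W3)] Let $q\in P$, $a,b\in A_q$ and $K\in\mathcal C_q$. If $x^q_a|K=x^q_b|K$, equivalently $\pi^q_K(a)=\pi^q_K(b)$, then $q\Vdash x_a|K=x_b|K$. Otherwise $q\Vdash x_a|K\ne x_b|K$.
\end{enumerate}
\end{lemma}

\begin{proof}
(W1) Given $\xi\le\Delta(a,b)$, take $p\in G$ with $a,b\in A_p$, $\xi\in I_p$ and apply (S1). (W2) Let $c=\pi_K(a)$ and $\xi\in K$. Take $p\in G$ with $a,c\in A_p$, $\xi\in I_p$, $K\in\mathcal C_p$. Then $c=\pi^p_K(a)$, so $x_a(\xi)=x^p_a(\xi)=x^p_c(\xi)=x_c(\xi)$. (W3) The equivalence is (S5). If $q\in G$, then $c=\pi^q_K(a)$ and $c'=\pi^q_K(b)$ are the generic projections, so $x_a|K=x_c|K$ and $x_b|K=x_{c'}|K$ by (W2). If $c\neq c'$, then $x_c$ and $x_{c'}$ differ at $\Delta(c,c')\in K$ by (W1).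
\end{proof}

Let $X=\{x_a:a\in S\}\subset2^{\omega_2}$. By (W1), $a\mapsto x_a$ is injective, so $|X|=\omega_2$. For $T\subset S$ put $Y_T=\{x_t:t\in T\}$, and let $\mathrm{cl}$ denote closure in $X$. Models are always taken in $V$. Names are chosen in $H(\chi)$, and the statements forced below concern only $H(\chi)^W$, so the forcing relation for them is definable in $H(\chi)$ and elementarity applies to it. We write $x_a$ also for its canonical name.

\subsection{The Lindel\"of property}

The argument of Example~\ref{ex:sigma} needs a countable $D$ that is closed under $f$ and carries a projection. Properness provides it.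

\begin{lemma}\label{lem:lind}
In $W$, $X_\delta$ is Lindel\"of.
\end{lemma}

\begin{proof}
Given an open cover of $X_\delta$, choose $f\colon S\to[\omega_2]^{\le\omega}$ in $W$ such that each $[x_a]_{f(a)}$ lies in a member of the cover, and let $\dot f$ be a name for $f$. Every condition belongs to a countable model containing $\dot f$, so by Lemma~\ref{lem:E} and density there is a countable model $N\ni\dot f$ with $D=N\cap\omega_2\in\mathcal C_G$. By Corollary~\ref{cor:proper}(a), $N[G]\cap\omega_2=D$. For $c\in S_D\subset N$ the set $f(c)$ is a countable element of $N[G]$, so $f(c)\subset D$. For $a\in S$ and $c=\pi_D(a)\in S_D$, (W2) gives $x_a|D=x_c|D$, so $x_a\in[x_c]_{f(c)}$. Thus the countable family $\{[x_c]_{f(c)}:c\in S_D\}$ covers $X$.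
\end{proof}

\subsection{Sets of size $\omega_1$ have large $\delta$-closure}

Let $Y_T$ be uncountable. The Lindel\"of property gives a point $x_{a_0}$ at which $Y_T$ condenses in $X_\delta$. A point $x_{a_0\cup\{\xi\}}$ with $\xi$ above an $\omega_1$-model looks like $x_{a_0}$ on the coordinates of the model. So we take from inside the model a new point $x_t$ of $Y_T$ close to $x_{a_0}$, and use the free bits to make it imitate $x_{a_0\cup\{\xi\}}$ above the model.

\begin{lemma}\label{lem:closure}
In $W$, if $Y\subset X$ and $|Y|=\omega_1$, then $|\mathrm{cl}_\delta Y|=\omega_2$.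
\end{lemma}

\begin{proof}
Let $Y=Y_T$. If every point of $X$ had an $X_\delta$-neighborhood containing only countably many points of $Y$, then $Y$ would be countable by Lemma~\ref{lem:lind}. So there is $a_0\in S$ such that for every countable $B\subset\omega_2$ there are uncountably many $t\in T$ with $x_t\in[x_{a_0}]_B$. Let $\dot T$ be a name for $T$ and let $p\in G$ force this statement and $\dot T\subset S$. Let $N\ni p,\dot T,a_0$ be an $\omega_1$-model and $\gamma=N\cap\omega_2$, so $a_0\subset\gamma$. We claim that
\[
p\Vdash x_{a_0\cup\{\xi\}}\in\mathrm{cl}_\delta Y_{\dot T}\qquad\text{for all }\xi\in\omega_2\setminus\gamma .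
\]
These are $\omega_2$ distinct points, so the claim proves the lemma.

Fix $\xi$ and let $b=a_0\cup\{\xi\}$. Countable subsets of $\omega_2$ in the extension are covered by countable sets of $V$, and $[x_b]_B$ shrinks as $B$ grows. So it suffices to find, for every countable $B\subset\omega_2$ in $V$ and every $r\le p$, an extension of $r$ forcing $[x_b]_B\cap Y_{\dot T}\ne\emptyset$. Agreement on the infinite set $B$ can be forced only through a side condition. We therefore take a countable model containing $r$ and $B$, let $K\supset B$ be its intersection with $\omega_2$, and add $K$ to $\mathcal C_r$ by Lemma~\ref{lem:E}. Extending $r$ further, we may assume that $b\in A_r$ and that $r$ is $N$-prepared. Then $r_N\le p$ by Lemma~\ref{lem:restr}, and $L=K\cap\gamma$ belongs to $\mathcal C_r\cap N$ by preparation and Lemma~\ref{lem:T}.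

The condition $r_N$ forces that uncountably many $t\in\dot T$ satisfy $x_t|L=x_{a_0}|L$, and the finite set $A_r\cap S_\gamma$ is in $N$. By elementarity there are $q\le r_N$ in $N$ and $t\in S\cap N=S_\gamma$ with $t\notin A_r\cap S_\gamma$, $t,a_0\in A_q$, and $q\Vdash t\in\dot T$ and $x_t|L=x_{a_0}|L$. Then $t\notin A_r$; this is where uncountability is used. Since $L\in\mathcal C_q$, (W3) gives $x^q_t|L=x^q_{a_0}|L$.

Let $\Phi=\{(t,\zeta):\zeta\ge\gamma,\ x^r_b(\zeta)=1\}$. It is finite by (S2), and its pairs satisfy $t\subset\gamma\le\zeta$, $\zeta\notin\gamma$, $t\notin A_r$. Lemma~\ref{lem:key} gives $r'\le r,q$ whose system satisfies (A1)--(A4) with $D=\gamma$. For $\zeta\in K\setminus\gamma$ we have $t\cap\zeta=t$ and $\zeta\notin t$, so by (A4) and (A2)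
\[
x^{r'}_t(\zeta)=g_{r'}(t,\zeta)=1_\Phi(t,\zeta)=x^r_b(\zeta)=x^{r'}_b(\zeta).
\]
For $\zeta\in L$, (A1) gives $x^{r'}_t(\zeta)=x^q_t(\zeta)=x^q_{a_0}(\zeta)$, while $\pi^r_\gamma(b)=b\cap\gamma=a_0$ by (S4), so that (A3) gives $x^{r'}_b(\zeta)=x^q_{a_0}(\zeta)$. Thus $x^{r'}_t|K=x^{r'}_b|K$ with $t,b\in A_{r'}$ and $K\in\mathcal C_{r'}$. By (W3), $r'$ forces $x_t|K=x_b|K$, and it forces $t\in\dot T$. Hence $r'\Vdash x_t\in[x_b]_B\cap Y_{\dot T}$.
\end{proof}

\subsection{Sets with a common $\delta$-limit are not separated}

A set that is not $\delta$-closed may still be realcompact, as the discrete set in Example~\ref{ex:sigma} shows. To apply Lemma~\ref{lem:filter} at a point $x\in\mathrm{cl}_\delta Y\setminus Y$, every continuous function on $Y$ must be constant near $x$, and so two sets such as $\{f\le r\}$ and $\{f\ge s\}$ must not both accumulate at $x$. This is the content of the next lemma.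

The plan is to take a point $x_y$ of one set, with a finite set $F$ of coordinates that is supposed to separate it from the other set, and to make a point $x_t$ of the other set, chosen in a countable model, imitate $x_y$ on $F$. There is a new difficulty. The set $D$ is not an ordinal, so a coordinate $\xi\in F\setminus D$ may lie below $\Delta(t,a_0)$, where $x_t(\xi)=x_{a_0}(\xi)$ is not free. As in Example~\ref{ex:move}, this does no harm if $y$ branches off from $a_0$ no earlier than $t$. We therefore measure how late the points of each set branch off.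

\begin{lemma}\label{lem:sep}
In $W$ let $T_0,T_1\subset S$, $a_0\in S\setminus(T_0\cup T_1)$ and $x_{a_0}\in\mathrm{cl}_\delta Y_{T_0}\cap\mathrm{cl}_\delta Y_{T_1}$. Then $Y_{T_1}\cap\mathrm{cl}\,Y_{T_0}\ne\emptyset$ or $Y_{T_0}\cap\mathrm{cl}\,Y_{T_1}\ne\emptyset$.
\end{lemma}

\begin{proof}
\emph{Step 1: the branching height.} Call $T\subset S\setminus\{a_0\}$ \emph{large} if $x_{a_0}\in\mathrm{cl}_\delta Y_T$. A countable $B\subset\omega_2$ is a \emph{witness} for $T$ and an ordinal $\theta$ if every $t\in T$ with $x_t\in[x_{a_0}]_B$ has $\Delta(t,a_0)<\theta$. For large $T$ let $\theta(T)$ be the least $\theta$ that has a witness. Then $\theta(T)\le\omega_2$, witnessed by $\emptyset$, and $\theta(T)>0$ because every $[x_{a_0}]_B$ meets $Y_T$. Replace $T_i$ by a large subset with the least possible value of $\theta$; the conclusion for subsets implies the conclusion for the original sets. Then $\theta_i=\theta(T_i)\le\theta(T')$ for all large $T'\subset T_i$.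

We show that $\theta_i$ is a limit ordinal of uncountable cofinality. Let $B$ be a witness for $T_i$ and $\theta_i$. If $\theta_i=\eta+1$, then $B\cup\{\eta\}$ is a witness for $\eta$: a point $x_t\in[x_{a_0}]_{B\cup\{\eta\}}$ has $\Delta(t,a_0)\le\eta$, and $\Delta(t,a_0)\neq\eta$ by (W1). This contradicts the definition of $\theta(T_i)$. If $\theta_i=\sup_n\eta_n$ with $\eta_n<\theta_i$, then the large set $\{t\in T_i:x_t\in[x_{a_0}]_B\}$ is the union of its subsets $T^n$ defined by $\Delta(t,a_0)<\eta_n$. By \eqref{eq:P} some $T^n$ is large, and $\theta(T^n)\le\eta_n<\theta_i$, contradicting the minimal choice of $T_i$. The cofinality of $\theta_i$ is uncountable also in $V$, since $V\subset W$.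

By symmetry let $\theta_0\le\theta_1$. We show $Y_{T_1}\cap\mathrm{cl}\,Y_{T_0}\ne\emptyset$. Suppose not. Let $\dot T_0,\dot T_1$ be names for $T_0,T_1$, and $\dot B_0$ a name for a witness for $T_0$ and $\theta_0$. Some $p\in G$ forces:
\begin{enumerate}
\item[(a)] $a_0\notin\dot T_0\cup\dot T_1$ and $x_{a_0}\in\mathrm{cl}_\delta Y_{\dot T_0}$;
\item[(b)] $\dot B_0$ is countable, and every $t\in\dot T_0$ with $x_t\in[x_{a_0}]_{\dot B_0}$ has $\Delta(t,a_0)<\theta_0$;
\item[(c)] for every $\eta<\theta_0$ and every countable $B$ there is $y\in\dot T_1$ with $x_y\in[x_{a_0}]_B$ and $\Delta(y,a_0)\ge\eta$;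
\item[(d)] $Y_{\dot T_1}\cap\mathrm{cl}\,Y_{\dot T_0}=\emptyset$.
\end{enumerate}
Here (c) holds in $W$ because no $\eta<\theta_0\le\theta_1$ has a witness for $T_1$.

\emph{Step 2: the point $y$.} Let $N$ be a countable model containing $p,\dot T_0,\dot T_1,\dot B_0,a_0,\theta_0$, let $D=N\cap\omega_2$ and $\eta=\sup(N\cap\theta_0)$. Since $N$ is countable and $\operatorname{cf}\theta_0>\omega$, we have $\eta<\theta_0$. Let $p_1\le p$ be obtained by adding $D$ to $\mathcal C_p$. By (c) and (d) there are $r\le p_1$, $y\in S$ and a finite $F\subset\omega_2$ such that $\Delta(y,a_0)\ge\eta$ and $r$ forces that $y\in\dot T_1$, that $x_y|D=x_{a_0}|D$, and that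
\begin{equation}\label{eq:F}
\text{no }t\in\dot T_0\text{ has }x_t|F=x_y|F .
\end{equation}
We may assume that $y,a_0\in A_r$, $F\subset I_r$ and $r$ is $N$-prepared. As $D\in\mathcal C_r$ and $a_0\in S_D$, (W3) and (S4) give $\pi^r_D(y)=\pi^r_D(a_0)=a_0$. Also $r_N\le p$ by Lemma~\ref{lem:restr}.

\emph{Step 3: the point $t$.} We want $x_t$ to agree with $x_{a_0}$ on $F\cap D$, and we want $t$, once it has branched off from $a_0$, to have initial segments outside $A_r$. Both are achieved by closeness to $x_{a_0}$ on the set
\[
B'=(F\cap D)\cup\{\Delta(s,a_0):s\in A_r\cap S_D,\ s\ne a_0\},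
\]
which is a finite subset of $D$, so $B'\in N$. By (a) and elementarity there are $q\le r_N$ in $N$ and $t\in S\cap N=S_D$ with $t,a_0\in A_q$, $B'\subset I_q$, and $q\Vdash t\in\dot T_0$ and $x_t\in[x_{a_0}]_{\dot B_0\cup B'}$. Then $t\ne a_0$ by (a), $\Delta(t,a_0)<\theta_0$ by (b), and $x^q_t|B'=x^q_{a_0}|B'$ because $q$ decides these values. Since $\Delta(t,a_0)\in t\cup a_0\subset D$, we get $\Delta(t,a_0)\in N\cap\theta_0$, and so
\begin{equation}\label{eq:order}
\Delta(t,a_0)\le\eta\le\Delta(y,a_0).
\end{equation}

\emph{Step 4: amalgamation.} Let $\Phi=\{(t\cap\xi,\xi):\xi\in F\setminus D,\ t\cap\xi\notin A_r,\ x^r_y(\xi)=1\}$, and let $r'\le r,q$ be given by Lemma~\ref{lem:key}. We show $x^{r'}_t(\xi)=x^{r'}_y(\xi)$ for all $\xi\in F$.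

Let $\xi\in F\cap D$. By (A1) and $\xi\in B'$, $x^{r'}_t(\xi)=x^q_t(\xi)=x^q_{a_0}(\xi)$. By (A3), $x^{r'}_y(\xi)=x^q_{\pi^r_D(y)}(\xi)=x^q_{a_0}(\xi)$.

Let $\xi\in F\setminus D$ and $s=t\cap\xi$. Then $\xi\notin t\cup a_0$, so $x^{r'}_t(\xi)=g_{r'}(s,\xi)$, and $x^{r'}_y(\xi)=x^r_y(\xi)$ by (A2). If $s\notin A_r$, then $g_{r'}(s,\xi)=1_\Phi(s,\xi)=x^r_y(\xi)$ by (A4). Now let $s\in A_r$; note $s\in S_D$. Suppose $s\ne a_0\cap\xi$. Then $d=\Delta(t,a_0)$ is below $\xi$, so $d\in s\mathbin{\triangle}a_0$ and $d=\Delta(s,a_0)\in B'$. But then $x^q_t(d)=x^q_{a_0}(d)$, contradicting (S1). Hence $s=a_0\cap\xi$, so $\Delta(t,a_0)\ge\xi$, and the inequality is strict since $\Delta(t,a_0)\in D$ and $\xi\notin D$. By \eqref{eq:order}, $\xi<\Delta(y,a_0)$. By (A4), $\xi\notin a_0$ and (S1),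
\[
x^{r'}_t(\xi)=g_r(a_0\cap\xi,\xi)=x^r_{a_0}(\xi)=x^r_y(\xi).
\]

Since $t,y\in A_{r'}$ and $F\subset I_{r'}$, the condition $r'$ forces $x_t|F=x_y|F$, and it forces $t\in\dot T_0$. This contradicts \eqref{eq:F}, which $r'\le r$ also forces.
\end{proof}

\subsection{Realcompact subspaces}

\begin{lemma}\label{lem:notrc}
In $W$, if $Y\subset X$ is not closed in $X_\delta$, then $Y$ is not realcompact.
\end{lemma}

\begin{proof}
Let $x\in\mathrm{cl}_\delta Y\setminus Y$ and $\mathcal U=\{U\subset Y:x\notin\mathrm{cl}_\delta(Y\setminus U)\}$. By \eqref{eq:P}, $\mathcal U$ is a filter closed under countable intersections, and it is proper since $x\in\mathrm{cl}_\delta Y$. We verify the hypotheses of Lemma~\ref{lem:filter}. For $y\in Y$ choose $\xi$ with $y(\xi)\ne x(\xi)$. The neighborhood $\{w\in Y:w(\xi)=y(\xi)\}$ of $y$ is not in $\mathcal U$, since its complement $Y\cap[x]_{\{\xi\}}$ is.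

Let $f\colon Y\to\mathbb R$ be continuous, and let $r<s$ be rationals. The sets $\{f\le r\}$ and $\{f\ge s\}$ are disjoint and closed in $Y$, so neither meets the closure in $X$ of the other, and neither contains $x$. By Lemma~\ref{lem:sep}, $x$ is not in the $\delta$-closure of both, that is,
\begin{equation}\label{eq:dich}
\{f>r\}\in\mathcal U\quad\text{or}\quad\{f<s\}\in\mathcal U .
\end{equation}
Let $R=\{r\in\mathbb Q:\{f>r\}\in\mathcal U\}$, a downward closed set. If $R=\emptyset$, then by \eqref{eq:dich} all sets $\{f<s\}$ are in $\mathcal U$, and so is $\bigcap_n\{f<-n\}=\emptyset$, which is impossible. If $R=\mathbb Q$, then $\bigcap_n\{f>n\}=\emptyset$ is in $\mathcal U$, which is impossible too. So $v=\sup R$ is a real number, and $\{f>r\}\in\mathcal U$ for rational $r<v$. For rational $s>v$ pick a rational $r$ with $v<r<s$; then $r\notin R$, and \eqref{eq:dich} gives $\{f<s\}\in\mathcal U$. The intersection of these countably many sets is $\{f=v\}$, so $f$ is constant on a member of $\mathcal U$.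
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The forcing $P$ is proper and $\omega_2$-c.c.\ by Corollary~\ref{cor:proper}. Part (1) is Lemma~\ref{lem:lind} and part (2) is Lemma~\ref{lem:closure}. For (3), a closed subset of the Lindel\"of space $X_\delta$ is Lindel\"of there, hence in the coarser topology of $X$; a Lindel\"of space is realcompact; and a realcompact $Y\subset X$ is closed in $X_\delta$ by Lemma~\ref{lem:notrc}. By (2) and (3), no subspace of size $\omega_1$ is realcompact.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:indep}]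
Every model of ZFC has a forcing extension satisfying CH. There the statement holds by (R3), as Lindel\"of spaces are realcompact. Over that extension, Theorem~\ref{thm:main} gives a model in which the statement fails.
\end{proof}

In particular, although $P$ is defined under CH, the Continuum Hypothesis fails in $V^P$.

\section{Pseudocharacter and S-spaces}\label{sec:compl}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
The space $X\subset2^{\omega_2}$ has a base of size $\omega_2$, so $\psi(x,X)\le\omega_2$ for all $x\in X$. Suppose that $\{x_a\}$ is an intersection of at most $\omega_1$ open sets. Each of them contains a set $[x_a]_F$ with $F$ finite. Choose $\gamma<\omega_2$ above $a$ and above all these sets $F$. Then no other point of $X$ agrees with $x_a$ on $\gamma$. But $x_{a\cup\{\gamma\}}\ne x_a$ agrees with $x_a$ on $\gamma$ by (W1). So $\psi(x_a,X)=\omega_2$. Thus $X$ is an uncountable Lindel\"of space with pseudocharacter $\omega_2$ for which the conclusion of (R2) fails. An uncountable realcompact subspace of $X$ has size at most $\omega_2$ and different from $\omega_1$, hence equal to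 $\omega_2$. Finally, a Lindel\"of space of size $\omega_1$ is a realcompact subspace of itself, so a counterexample has size at least $\omega_2$.
\end{proof}

For Theorem~\ref{thm:sspace} we look for an uncountable discrete subspace. A point that is not a $G_\delta$ yields an $\omega_1$-sequence each of whose terms is separated from the later terms; the absence of S-spaces lets us separate terms also from the earlier ones.

\begin{proof}[Proof of Theorem~\ref{thm:sspace}]
Let $X$ be uncountable and realcompact. If all points of $X$ are $G_\delta$-sets, (R2) applies. Otherwise fix $p\in X$ such that $\{p\}$ is not a $G_\delta$-set. A \emph{zero-set} is a set $f^{-1}(0)$ with $f\colon X\to\mathbb R$ continuous; it is closed and $G_\delta$. By recursion on $\alpha<\omega_1$ choose a point $y_\alpha\in\bigcap_{\beta<\alpha}Z_\beta\setminus\{p\}$, which is possible since $\bigcap_{\beta<\alpha}Z_\beta$ is a $G_\delta$-set containing $p$, and then, by complete regularity, a zero-set $Z_\alpha$ with $p\in Z_\alpha$ and $y_\alpha\notin Z_\alpha$. For $\beta<\alpha$ we have $y_\alpha\in Z_\beta$ and $y_\beta\notin Z_\beta$,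 so the points are distinct, and in $Y=\{y_\alpha:\alpha<\omega_1\}$ the set $\{y_\beta:\beta\le\alpha\}=Y\setminus\bigcap_{\beta\le\alpha}Z_\beta$ is open. These countable open sets cover the uncountable space $Y$, so $Y$ is not Lindel\"of.

Since there are no S-spaces, $Y$ has a nonseparable subspace $Y'$. No countable subset of $Y'$ is dense in $Y'$, so we can choose recursively $z_\alpha\in Y'$ outside the closure of $\{z_\beta:\beta<\alpha\}$, for $\alpha<\omega_1$. Write $z_\alpha=y_{i(\alpha)}$. The map $i\colon\omega_1\to\omega_1$ is injective, so each bounded set has a countable preimage, and by recursion $i$ is increasing on an uncountable set. The defining property of the $z_\alpha$ passes to subsequences, so we may assume that $i$ is increasing. In $Z=\{z_\alpha:\alpha<\omega_1\}$ the set $\{z_\beta:\beta\le\alpha\}=Z\cap\{y_\zeta:\zeta\le i(\alpha)\}$ is open, and removing from it the closure of $\{z_\beta:\beta<\alpha\}$ leaves the open set $\{z_\alpha\}$. So $Z$ is a discrete subspace of size $\omega_1$, and it is realcompact by Lemma~\ref{lem:discrete}.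
\end{proof}

Theorems~\ref{thm:main} and~\ref{thm:sspace} together show that there is an S-space in $V^P$.

\begin{thebibliography}{9}

\bibitem{source}
\emph{Some Properties of Realcompact Subspaces and Coarser Normal Spaces},
\texttt{https://kuscholarworks.ku.edu/\allowbreak bitstream/\allowbreak handle/\allowbreak 1808/\allowbreak 5320/\allowbreak Niknejad\_ku\_0099D\_\allowbreak 10297\_DATA\_1.pdf;\allowbreak jsessionid=\allowbreak 837B0BD1CCAB4668\allowbreak B6DE39A7395ACB7D?\allowbreak sequence=1}

\end{thebibliography}
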